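# Zariski dense separatrices and the invariant subvarieties of a generic homogeneous Hamiltonian

## 1. A formal curve in the plane that satisfies no polynomial equation

Fix $\alpha\in\mathbb C\setminus\mathbb Q$ and consider the vector field on $\mathbb C^2$, with coordinates $(q,r)$, given by
$$q'=\alpha q+q^2,\qquad r'=(2-\alpha-2q)\,r-q^2. \tag{1}$$
The origin is a zero, and the linear part there has eigenvalues $\alpha$ and $2-\alpha$. We look for a formal curve through the origin, tangent to the $q$-axis, on which the field becomes $\alpha s\frac{d}{ds}$. So we want power series $q(s)=s+\cdots$ and $r(s)=O(s^2)$ that satisfy (1) with $'=\alpha s\frac d{ds}$. Put $x=s/\alpha$, so that $'=\alpha x\frac d{dx}$.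

The first equation is solved by $q=\frac{\alpha x}{1-x}$: then $\alpha+q=\frac{\alpha}{1-x}$, and both $q'$ and $q(\alpha+q)$ equal $\frac{\alpha^2x}{(1-x)^2}$. For the second, use the integrating factor $q(\alpha+q)$, whose derivative is $q(\alpha+q)(\alpha+2q)$. With $\Psi=r\,q(\alpha+q)$,
$$\Psi'=q(\alpha+q)\big[r'+(\alpha+2q)r\big]=2\Psi-q^3(\alpha+q)=2\Psi-\frac{\alpha^4x^3}{(1-x)^4}.$$
Since $\frac{x^3}{(1-x)^4}=\sum_j\binom j3x^j$, comparing coefficients gives, with $c=2/\alpha$,
$$\Psi=-\alpha^3\sum_{j\ge2}\binom j3\frac{x^j}{j-c}.$$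
As a polynomial in $j$, $\binom j3-\binom c3$ is divisible by $j-c$. Hence
$$\Psi=-\alpha^3\binom c3\,\Phi_c(x)+(\text{a rational function of }x),\qquad \Phi_c(x)=\sum_{j\ge2}\frac{x^j}{j-c},$$
and $\binom c3\ne0$ because $c\notin\mathbb Z$.

**Claim.** No nonzero polynomial $F(q,r)$ vanishes on this curve.

Since $\mathbb C(q)=\mathbb C(x)$ and $r$ is a rational function of $x$ plus a nonzero rational function times $\Phi_c$, it suffices that $\Phi_c$ is transcendental over $\mathbb C(x)$. Now $x\Phi_c'=c\,\Phi_c+\frac{x^2}{1-x}$ (here $'$ is $d/dx$), so near $x=\frac12$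
$$\Phi_c=x^c\Big(C+\int_{1/2}^x\frac{t^{1-c}}{1-t}\,dt\Big).$$
The integrand has residue $-1$ at $t=1$. Continuation along $N$ positive loops around $1$ therefore turns $\Phi_c$ into $\Phi_c-2\pi iN\,x^c$. If $F(x,\Phi_c)=0$ with $F$ a polynomial, then $F(x,\Phi_c-2\pi iNx^c)=0$ for all $N\in\mathbb Z$. So for every $x$ near $\frac12$ the polynomial $F(x,\cdot)$ has infinitely many roots, and $F=0$.

Here is what the curve is for. Suppose a vector field lives on an algebraic surface on which $(q,r)$ are local coordinates at a zero of the field, and that it reads (1) there. If an algebraic subvariety of the surface contains this formal curve, its projection to the $(q,r)$-plane lies in no algebraic curve, so the subvariety has dimension at least $2$. One curve germ at one point thus forces an algebraic invariant set to be everything. The result of this talk says that for a generic homogeneous Hamiltonian every positive-dimensional invariant set must contain such a curve. The field (1) will reappear in Section 8 as part of a Hamiltonian field in $\mathbf P^3$.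

## 2. Hamiltonian direction fields on $\mathbf P^{2n-1}$

Let $n\ge2$ and $X=T^*\mathbb C^n\cong\mathbb C^{2n}$, with coordinates $(u_1,\dots,u_n,p_1,\dots,p_n)$ and $\omega=\sum_idu_i\wedge dp_i$. Let $\Sigma=\mathbb C[u,p]$ and let $\Sigma^k$ be its homogeneous part of degree $k$. For $P\in\Sigma$ let $V(P)\subset X$ be its zero set. Each $f\in\Sigma$ has a Hamiltonian field
$$\xi_f=\sum_i\Big(\frac{\partial f}{\partial p_i}\frac{\partial}{\partial u_i}-\frac{\partial f}{\partial u_i}\frac{\partial}{\partial p_i}\Big),\qquad \omega(\xi_f,\cdot)=df. \tag{2}$$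
The second formula is read off from $\omega(\xi_f,\cdot)=\sum_i\big(\frac{\partial f}{\partial p_i}dp_i+\frac{\partial f}{\partial u_i}du_i\big)$. In particular $\xi_PP=0$. Let $E$ be the Euler field on $X$. For $P\in\Sigma^k$ the coefficients of $\xi_P$ are homogeneous of degree $k-1$, so $[E,\xi_P]=(k-2)\xi_P$.

Let $\bar X\cong\mathbf P^{2n-1}$ be the projectivization of $X$ and $\pi:X\setminus0\to\bar X$ the projection. For a conic subvariety $Z\subset X$ (all varieties are complex, all subvarieties closed) let $\bar Z\subset\bar X$ be its projectivization. Since $\xi_P$ is homogeneous, its direction modulo $E$ depends only on $[x]\in\bar X$, and $\xi_P$ induces a direction field $\rho_P$ on $\bar X$.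

**Definition.** A point $[x]$ is *singular* for $P$ if $\xi_P(x)\in\mathbb Cx$; $\mathrm{Sing}(P)$ is the set of singular points, and $\rho_P$ is defined off it.

**Definition.** $\bar Z\subset\bar X$ is *tangent to $\rho_P$* if $\rho_P(z)\in T_z\bar Z$ at every $z\in\bar Z$ where $\rho_P$ is defined.

**Definition.** A property holds for a *generic* $P\in\Sigma^k$ if it holds off a countable union of proper Zariski closed subvarieties of $\Sigma^k$.

For example, let $P=-u_1^{k-1}p_1$. At $e=\partial_{u_1}$ (that is, $u_1=1$ and all other coordinates $0$) we get $\xi_P(e)=-e$, so $[e]$ is singular. Also $\xi_Pu_1=\partial P/\partial p_1=-u_1^{k-1}$ vanishes on $\{u_1=0\}$, so this hyperplane is tangent to $\rho_P$.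

Because $\xi_PP=0$, the hypersurface $\bar Y$, $Y=V(P)$, is tangent to $\rho_P$. Does it contain smaller positive-dimensional tangent subvarieties? Conjecture A″, taken from the text at http://www.math.tau.ac.il/%7Ebernstei/Publication_list/publication_texts/non-holonomic-D-modules.pdf, says that for $k\ge3$ and generic $P$ it does not. We prove that the conjecture is true.

**Theorem 1.** Let $n\ge2$, $k\ge3$. For generic $P\in\Sigma^k$, with $Y=V(P)$, there is no algebraic subvariety $\bar Z\subsetneq\bar Y$ with $\dim\bar Z>0$ tangent to $\rho_P$.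

**Theorem 2.** Let $n\ge2$, $k\ge3$ and let $P\in\Sigma^k$ be generic.

1. The irreducible subvarieties of $\bar X$ of positive dimension tangent to $\rho_P$ are exactly $\bar Y$ and $\bar X$.
2. The irreducible closed subvarieties of $X$ invariant under $\xi_P$ are exactly $\{0\}$, the lines $\mathbb Cx$ with $[x]\in\mathrm{Sing}(P)$, the hypersurfaces $\{P=c\}$ $(c\in\mathbb C)$, and $X$.
3. Every trajectory of $\xi_P$ not contained in one of the lines $\mathbb Cx$, $[x]\in\mathrm{Sing}(P)$, is Zariski dense in its energy level $\{P=c\}$.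

Theorem 2 is a supplement; the proof of Theorem 1 does not use it.

## 3. Quadratic and split Hamiltonians, and a parameter count for lines

**Proposition 3.** For $k=2$ the statement of Theorem 1 fails for generic $P$, for every $n\ge2$.

*Proof.* For generic quadratic $P$ the linear map $\xi_P\in\mathfrak{sp}(X)$ has $2n$ distinct nonzero eigenvalues $\pm\mu_i$. Eigenvectors for eigenvalues $a,b$ are $\omega$-orthogonal unless $a+b=0$, so after scaling they form a symplectic basis, in which $P=\sum_i\mu_iu_ip_i$. The field $\xi_P=\sum_i\mu_i(u_i\partial_{u_i}-p_i\partial_{p_i})$ preserves $\{p=0\}\subset Y$. The projectivization of $\{p=0\}$ has dimension $n-1$, and $0<n-1<2n-2$. $\square$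

Smoothness of $\bar Y$ is not enough for $k\ge3$. Take $n=2$ and $P=f(u_1,p_1)+g(u_2,p_2)$ with $f,g$ binary forms of degree $k$, each with distinct linear factors. Then $dP=(df,dg)$ vanishes only at $0$, so $\bar Y$ is smooth. But $\xi_Pf=0$ and $\xi_Pg=0$, so $\{f=g=0\}$, a union of $k^2$ planes in $X$, is invariant; it gives $k^2$ lines in the surface $\bar Y$ tangent to $\rho_P$.

**Counting parameters.** For fixed $\bar Z$, tangency to $\rho_P$ is a linear condition on $P$. If $\bar Z$ runs over an $f$-dimensional family and each member imposes at least $c$ independent conditions, the polynomials $P$ admitting some member of the family form a set of dimension at most $f+\dim\Sigma^k-c$. This is good when $c>f$. For lines it works. A line is $\bar\Pi$ for a plane $\Pi\subset X$, and tangency means $\xi_P(\Pi)\subset\Pi$, that is, by (2), $dP$ kills $\Pi^\perp$ along $\Pi$.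

* If $\Pi$ is symplectic, say $\Pi=\langle\partial_{u_1},\partial_{p_1}\rangle$, the condition is that $P$ has no monomial $u_1^ap_1^bw$ with $a+b=k-1$ and $w$ one of the other $2n-2$ variables. So $c=k(2n-2)$, against $f=2(2n-2)$.
* If $\Pi$ is isotropic, say $\Pi=\langle\partial_{u_1},\partial_{u_2}\rangle$, then $\Pi^\perp=\{p_1=p_2=0\}$. The condition is $P|_\Pi=0$ ($k+1$ conditions) and no monomial $u_1^au_2^bw$, $a+b=k-1$, $w\in\{u_i,p_i:i\ge3\}$ ($k(2n-4)$ conditions). So $c=k(2n-3)+1\ge6n-8$, which exceeds $f=(2n-1)+(2n-3)-1=4n-5$.

The method stops at a definite place. The number $c$ never exceeds $\dim\Sigma^k$, which is fixed, while $f$ is unbounded: the curves of degree $D$ in a fixed plane of $\bar X$ already form a family of dimension $D(D+3)/2$. Once $f\ge\dim\Sigma^k$, the bound $f+\dim\Sigma^k-c$ is at least $\dim\Sigma^k$ and says nothing.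

We need a count whose number of parameters does not depend on $\bar Z$. We attach to $\bar Z$ a point of $\bar Z\cap\mathrm{Sing}(P)$ (it exists, Section 5) and an eigendirection at this point to which a smooth formal invariant curve in $\bar Z$ is tangent (it exists, Section 10). Such pairs have $(2n-1)+(2n-3)=4n-4$ parameters, and being singular with a given eigendirection costs exactly $4n-4$ conditions. So one further condition, on the curve alone, excludes a proper closed set of $P$. The further conditions say that the curve satisfies no polynomial equation of degree $D$, for $D=1,2,\dots$, and an example in the spirit of Section 1 shows that they are nontrivial.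

## 4. Invariant ideals, affine slices, and the linear part at a singular point

**From tangency to ideals.** This paragraph replaces tangency by an algebraic condition. For $\bar Z\subset\bar X$ let $I\subset\Sigma$ be its homogeneous radical ideal and $Z$ its cone.

**Definition.** $\bar Z$ is *invariant* if $\xi_PI\subset I$.

**Lemma 4.** If $\bar Z$ is tangent to $\rho_P$, then $\bar Z$ and each of its irreducible components are invariant. Conversely an invariant $\bar Z$ is tangent to $\rho_P$.

*Proof.* Let $x\ne0$ be a point of $Z$ over a smooth point of $\bar Z$. If $\rho_P$ is defined at $[x]$, tangency gives $\xi_P(x)\in T_xZ$. If not, $\xi_P(x)\in\mathbb Cx\subset T_xZ$. So for $f\in I$ the function $\xi_Pf$ vanishes on a dense subset of $Z$, that is, $\xi_Pf\in I$. For a component, use the smooth points of $\bar Z$ on that component; they are dense in it, and there the tangent spaces of $\bar Z$ and of the component agree. Conversely, $\xi_PI\subset I$ says that $\xi_P(x)$ lies in the Zariski tangent space of $Z$ at each $x\in Z$. $\square$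

**Lemma 5 (Seidenberg).** In a Noetherian $\mathbb Q$-algebra with a derivation $\delta$, the radical and the minimal primes of a $\delta$-stable ideal are $\delta$-stable.

*Proof.* If $f^m\in I$, then $\delta^m(f^m)=m!(\delta f)^m+f\cdot(\cdots)$ lies in $I$, so $(\delta f)^m\in\sqrt I$ and $\delta f\in\sqrt I$. Now let $I=\bigcap_i\mathfrak p_i$ be radical with minimal primes $\mathfrak p_i$. Choose $s\in\bigcap_{i\ne1}\mathfrak p_i\setminus\mathfrak p_1$. For $f\in\mathfrak p_1$ we have $sf\in I$, so $s\,\delta f+f\,\delta s\in I\subset\mathfrak p_1$, hence $s\,\delta f\in\mathfrak p_1$ and $\delta f\in\mathfrak p_1$. $\square$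

**Slices.** We now represent $\rho_P$ by honest vector fields. For a linear form $L\neq0$ identify the chart $\{L\ne0\}\subset\bar X$ with $S_L=\{L=1\}\subset X$ and put
$$v_L=\xi_P-(\xi_PL)E\quad\text{on }S_L.$$
On $S_L$ we have $v_LL=\xi_PL-(\xi_PL)L=0$, so $v_L$ is tangent to $S_L$; it represents $\rho_P$. If $f$ is homogeneous of degree $D$, then
$$v_L(f|_{S_L})=\big(\xi_Pf-D(\xi_PL)f\big)|_{S_L}. \tag{3}$$
So $v_L$ preserves the ideals of invariant varieties, in particular that of $\bar Y$. To compare two slices, let $m_t$ be multiplication by $t$; it sends the vector $\xi_P(x)$ to $t\,\xi_P(x)=t^{2-k}\xi_P(tx)$. A point $x\in S_L$ corresponds to $x/L'(x)\in S_{L'}$, so on the overlap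
$$v_{L'}=(L/L')^{k-2}v_L,\qquad\text{that is,}\qquad L'^{\,k-2}v_{L'}=L^{k-2}v_L. \tag{4}$$
Thus $v_L$ and $v_{L'}$ differ by a unit.

**Linear part.** This paragraph computes the eigenvalues at a singular point. Let $\xi_P(x)=\lambda x$, $x\ne0$, and $A=D\xi_P(x)\in\mathfrak{sp}(X)$. Write $y^\perp$ for the $\omega$-orthogonal of $y$. Euler's formula gives $Ax=(k-1)\lambda x$, so $\omega(Ay,x)=-\omega(y,Ax)=-(k-1)\lambda\,\omega(y,x)$. Hence $A$ preserves $x^\perp$ and acts on $X/x^\perp$ by $-(k-1)\lambda$. Let $\tilde A\in\mathfrak{sp}(x^\perp/x)$ be the induced map, with eigenvalues $\pm\mu_2,\dots,\pm\mu_n$.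

By (2), $dP(x)=\lambda\,\omega(x,\cdot)$, and $kP(x)=dP(x)x=0$. So $\mathrm{Sing}(P)\subset\bar Y$.

Let $L(x)=1$. Then $T_xS_L=\ker L\cong X/x$. For $y\in\ker L$ the derivative of $v_L$ at $x$ along $y$ is $Ay-L(Ay)x-\lambda y$, so the linear part $B$ of $v_L$ at $x$ is $A-\lambda$ on $X/x$. If $\lambda\ne0$, then $dP(x)\neq0$, so $\bar Y$ is smooth at $z=[x]$ with $T_z\bar Y=x^\perp/x$, on which $B=\tilde A-\lambda$. In all cases
$$\operatorname{spec}B=\{-k\lambda\}\cup\{-\lambda\pm\mu_i\}_{i=2}^n. \tag{5}$$

If $x$ is replaced by $tx$, then $\lambda$ and the $\mu_i$ are all multiplied by $t^{k-2}$; so rational linear dependence among them does not depend on the choice of $x$.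

## 5. Every positive-dimensional invariant variety contains a singular point

**Proposition 6.** Let $P\in\Sigma^k$ be arbitrary and let $\bar Z\subset\bar X$ be an irreducible invariant variety of dimension $d\ge1$. Then $\bar Z\cap\mathrm{Sing}(P)\ne\emptyset$.

For a smooth curve one first tries the tangent bundle. If $\rho_P$ is nonsingular along $\bar Z$, then by (4) the expressions $v_L\otimes L^{k-2}$ form a nowhere zero section of $T\bar Z\otimes\mathcal O(k-2)$, so $2-2\mathsf g+(k-2)\deg\bar Z=0$. For $k=3$ this equation is satisfied by $\mathsf g=3$, $\deg\bar Z=4$, so it is no contradiction. What it ignores is that $\xi_P$ lives on the cone and not only on $\bar X$. Locally we can find nowhere zero functions $r_j$, homogeneous of degree $1$, with $\xi_Pr_j=0$. They are frames of $\mathcal O(1)$, and their ratios are constant along $\rho_P$. On a curve the ratios are locally constant, so $\mathcal O(1)|_{\bar Z}$ has degree $0$, which is absurd. In dimension $d$ one shows in the same spirit that $c_1(\mathcal O(1))^d$ vanishes on $\bar Z$.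

*Proof.* Suppose $\bar Z\cap\mathrm{Sing}(P)=\emptyset$.

**Step 1: frames killed by $\xi_P$.** Near each point of $\bar Z$ choose a small open set $U_j$, disjoint from $\mathrm{Sing}(P)$, on which some coordinate function $x_j$ of $X$ does not vanish. On $\pi^{-1}(U_j)\cong\mathbb C^*\times U_j$, with fibre coordinate $x_j$, we have $E=x_j\partial_{x_j}$ and $[E,x_j^{2-k}\xi_P]=(2-k+k-2)x_j^{2-k}\xi_P=0$. Hence $x_j^{2-k}\xi_P=a+h\,x_j\partial_{x_j}$ with $a$ a holomorphic field and $h$ a holomorphic function on $U_j$. The field $a$ represents $\rho_P$ and has no zeros. Shrinking $U_j$, straighten $a=\partial_t$, choose $\tilde h$ with $\partial_t\tilde h=h$, and put $r_j=x_je^{-\tilde h}$. Then $r_j$ is nowhere zero, homogeneous of degree $1$, and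
$$\xi_Pr_j=x_j^{k-2}\big(h\,x_je^{-\tilde h}-x_je^{-\tilde h}\,a\tilde h\big)=0.$$
Put $\theta_j=dr_j/r_j$, a closed form. On overlaps $g_{jl}=r_j/r_l$ is a nowhere zero function on $U_j\cap U_l$, annihilated by the fields representing $\rho_P$, and $\theta_j-\theta_l=d\log g_{jl}$.

**Step 2: a global form.** Here we glue the $\theta_j$ and compute the curvature. Cover the compact set $\bar Z$ by finitely many $U_j$, and choose smooth $\chi_j$ with compact support in $U_j$ and $\sum_j\chi_j=1$ on a neighborhood $U$ of $\bar Z$. Put $\theta=\sum_j\chi_j\theta_j$ on $\pi^{-1}(U)$. As the $\theta_j$ are closed and $\sum_jd\chi_j=0$ on $U$, over $U\cap U_l$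
$$d\theta=\sum_jd\chi_j\wedge\theta_j=\sum_jd\chi_j\wedge(\theta_j-\theta_l)=\pi^*\Big(\sum_jd\chi_j\wedge d\log g_{jl}\Big).$$
So $d\theta=\pi^*\Omega$ with $\Omega$ a closed $2$-form on $U$.

**Step 3: $\Omega^d=0$ on $\bar Z_{reg}$.** On $\bar Z_{reg}$ the holomorphic forms $d\log g_{jl}$ annihilate the line $\rho_P\subset T\bar Z$, so they lie in a bundle of $(1,0)$-forms of rank $d-1$. A product of $d$ of them vanishes, and every term of $\Omega^d$ contains such a product.

**Step 4: comparison with the Fubini–Study form.** This step contradicts $\deg\bar Z>0$. Let $\theta_{FS}=\partial\log|x|^2$. It is $\mathbb C^*$-invariant, of type $(1,0)$, $\theta_{FS}(E)=1$, and $d\theta_{FS}=\bar\partial\partial\log|x|^2=\pi^*(2\pi i\,\omega_{FS})$ with $\omega_{FS}=\frac i{2\pi}\partial\bar\partial\log|x|^2$. The form $\theta$ is also $\mathbb C^*$-invariant (the $r_j$ are homogeneous), of type $(1,0)$, with $\theta(E)=1$. So $\theta-\theta_{FS}$ is $\mathbb C^*$-invariant and kills $E$ and $\bar E$, hence equals $\pi^*\eta$ with $\eta$ smooth on $U$. Put $\beta=2\pi i\,\omega_{FS}$.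 Then $\Omega-\beta=d\eta$, and since $\Omega,\beta$ are closed,
$$\Omega^d-\beta^d=d\Big(\eta\wedge\sum_{i=0}^{d-1}\Omega^i\wedge\beta^{d-1-i}\Big)\quad\text{on }U.$$
Pull back to a resolution of singularities of $\bar Z$. The pullback of $\Omega^d$ vanishes on a dense open set by Step 3, hence everywhere. Stokes gives $(2\pi i)^d\deg\bar Z=0$, a contradiction. $\square$

## 6. Normal position, and moving a singular eigenline there

**Normal position.** We describe the $P$ for which a standard point is singular with a standard eigenline. Let $e=\partial_{u_1}$ and $e_2=\partial_{u_2}$ be basis vectors of $X$, $w=(u_2,\dots,u_n,p_2,\dots,p_n)$ and $y=(p_1,w)$. Write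
$$P=\sum_ju_1^{k-j}P_j(y),\qquad P_j\text{ homogeneous of degree }j,\qquad Q(w)=P_2(0,w). \tag{6}$$
The derivative $dP(e)$ has $u_1$-component $kP_0$, and its $y$-components are the coefficients of $P_1$. So $[e]$ is singular iff $P_0=0$ and $P_1=\lambda p_1$, and then $\xi_P(e)=\lambda e$. Moreover $e^\perp=\{p_1=0\}$, and $\tilde A$ on $e^\perp/e$ (coordinates $w$) is the linear Hamiltonian field $X_Q$, because the $w$-Hessian of $P$ at $e$ is that of $Q$. Let
$$V_0=\{P\in\Sigma^k:\ [e]\text{ is singular and }e_2\bmod e\text{ is an eigenvector of }\tilde A\}.$$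
The components of $X_Q(e_2)$ are, up to sign and a factor $2$, the coefficients of $u_2p_i$, $u_2u_i$ and $u_2^2$ in $Q$. So $V_0$ is the linear subspace given by the vanishing of $P_0$ ($1$ condition), of the $w$-coefficients of $P_1$ ($2n-2$ conditions), and of the coefficients of $u_2^2,u_2u_i,u_2p_i$ $(i\ge3)$ in $Q$ ($2n-3$ conditions). Thus $\operatorname{codim}V_0=4n-4$. The eigenvalue of $e_2$ is $\mu$, the coefficient of $u_2p_2$ in $P_2$. For $n=2$ the four conditions are the vanishing of the coefficients of $u_1^k$, $u_1^{k-1}u_2$, $u_1^{k-1}p_2$, $u_1^{k-2}u_2^2$.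

**The group.** Let $G=Sp(X,\omega)$. A pair $([x],\ell)$ with $\ell\subset x^\perp/x$ a line is given by two independent vectors $x,y$ with $\omega(x,y)=0$, and by Witt's theorem $G$ acts transitively on such pairs. Let $R$ be the stabilizer of $([e],\ell_0)$, $\ell_0=\mathbb Ce_2\bmod e$. Then
$$\dim G/R=(2n-1)+(2n-3)=4n-4=\operatorname{codim}V_0. \tag{7}$$

Let $N\subset V_0$ be a proper closed set of bad polynomials. The polynomials that are bad at some pair are contained in the image of $G\times N$. The dimension of $G\times N$ is too large by $\dim R$, and the surplus cannot be divided out unless $N$ is $R$-stable, which we do not want to require (our later conditions use the function $w$ on a chart). So we replace $G$ by a subset of the right dimension.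

**Partial sections.** Choose linear subspaces $\mathfrak s,\mathfrak n$ with $\operatorname{Lie}G=\operatorname{Lie}R\oplus\mathfrak s$ and $\operatorname{End}X=\operatorname{Lie}G\oplus\mathfrak n$. The affine space $1+\mathfrak s+\mathfrak n$ meets $G$ transversally at $1$. So the intersection is smooth at $1$ with tangent space $\operatorname{Lie}G\cap(\mathfrak s+\mathfrak n)=\mathfrak s$. Let $S$ be its irreducible component through $1$; $\dim S=4n-4$. The map $S\to G/R$ has bijective differential at $1$, so it is dominant and its image contains a nonempty open set $O$. The translates of $O$ cover the homogeneous space $G/R$, so finitely many $g_aO$ do. For $N\subset V_0$ put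
$$N^\sharp=\bigcup_a\{P'\circ g^{-1}:P'\in N,\ g\in g_aS\}.$$

**Lemma 7.**
(i) If $N\subset V_0$ is a proper closed subset, then $\overline{N^\sharp}$ is a proper closed subset of $\Sigma^k$.
(ii) If $[x]\in\mathrm{Sing}(P)$ and $\ell\subset x^\perp/x$ is an eigenline of $\tilde A$, there is $g\in\bigcup_ag_aS$ carrying $([e],\ell_0)$ to $([x],\ell)$. Then $P'=P\circ g\in V_0$, and if $P\notin N^\sharp$ then $P'\notin N$.

*Proof.* (i) $V_0$ is irreducible, so $\dim N\le\dim V_0-1$. The set $N^\sharp$ is the union of the images of finitely many varieties $g_aS\times N$ under a morphism. So it is constructible, and by (7) its closure has dimension at most $4n-4+\dim V_0-1=\dim\Sigma^k-1$.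

(ii) The point $([x],\ell)$ of $G/R$ lies in some $g_aO$, which gives $g$. Since $g$ is symplectic, $\xi_{P\circ g}=g^{-1}\circ\xi_P\circ g$ as maps $X\to X$; hence $P'$ has $[e]$ as a singular point with eigenline $\ell_0$. Finally $P=P'\circ g^{-1}$, so $P'\in N$ would give $P\in N^\sharp$. $\square$

**Rational independence as a condition of this kind.** For $c\in\mathbb Z^n\setminus0$ let $N_c\subset V_0$ be the zero set of
$$\prod_\sigma\Big(c_1\lambda+\sum_{i\ge2}c_i\,\sigma(\mu)_i\Big),$$
the product over all signed permutations $\sigma$ of $(\mu_2,\dots,\mu_n)$. The product is a polynomial in $\lambda$ and the elementary symmetric functions of the $\mu_i^2$, that is, in $\lambda$ and the coefficients of the characteristic polynomial $\prod_i(T^2-\mu_i^2)$ of $X_Q$. So $N_c$ is closed. It is proper: take $Q=\sum_{i\ge2}\mu_iu_ip_i$, which is allowed in $V_0$, with $\lambda,\mu_2,\dots,\mu_n$ linearly independent over $\mathbb Q$. Off all $N_c$ the numbers $\lambda,\mu_2,\dots,\mu_n$ are linearly independent over $\mathbb Q$. For $n=2$ the product is $c_1^2\lambda^2-c_2^2\mu^2$.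

## 7. The separatrix $\gamma_P$ and its algebraic relations of bounded degree

**Definition and construction.** For $P\in V_0$ use $L=u_1$, with coordinates $y$ on $S_{u_1}$, and $v=v_{u_1}$. Since $\xi_Pu_1=\partial P/\partial p_1$, the components of $v$ are $\big(\xi_Py_i-\frac{\partial P}{\partial p_1}y_i\big)|_{u_1=1}$. They are polynomials in $y$ without constant term, depending linearly on the coefficients of $P$. Let $B$ be the linear part at $0$. By Section 4, $Be_2=\alpha e_2$ with
$$\alpha=\mu-\lambda.$$
For $J\ge2$ let $V_J\subset V_0$ be the open set where $\det(j\alpha-B)\ne0$ for $2\le j\le J$. For $P\in V_J$ there is a unique $\gamma=\sum_{j=1}^J\gamma_js^j$ in the coordinates $y$ with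
$$v\circ\gamma=\alpha s\,\gamma'\pmod{s^{J+1}},\qquad\gamma_1=e_2. \tag{8}$$
Indeed order $1$ is $Be_2=\alpha e_2$, and order $j\ge2$ reads $(j\alpha-B)\gamma_j=$ (a polynomial in $\gamma_1,\dots,\gamma_{j-1}$). So the $\gamma_j$ are regular functions on $V_J$. For $P\in V_\infty:=\bigcap_JV_J$ we get a unique formal curve $\gamma=\gamma_P$, the *separatrix*. In Section 1 we computed the $w$-part of a separatrix for $n=2$.

Only $w(\gamma)$ can be expected to be algebraically independent: $\gamma_P$ lies in $\bar Y$, which has dimension $2n-2$. In fact, by (3) with $f=P$, $\alpha s\frac{d}{ds}(P\circ\gamma)=-k\big((\xi_Pu_1)\circ\gamma\big)(P\circ\gamma)$. If $P\circ\gamma\neq0$ had order $j$, then $j\alpha=-k\lambda\in\operatorname{spec}B$; but $j\ge2$, as the linear part of $P|_{S_{u_1}}$ is $\lambda p_1$ and $\gamma_1=e_2$. This contradicts $P\in V_\infty$.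

**Relations of degree $D$ up to order $J$.** We express "$w(\gamma)$ satisfies an equation of degree $D$" by closed conditions. For $D\ge1$ let
$$N_{D,J}=\{P\in V_J:\ \exists\,0\ne F\in\mathbb C[u_1,w]_D,\ F(1,w(\gamma(s)))\equiv0\bmod s^{J+1}\}.$$
The linear map $F\mapsto F(1,w(\gamma))$ from $\mathbb C[u_1,w]_D$ to $\mathbb C[s]/s^{J+1}$ has matrix entries that are regular on $V_J$, and $N_{D,J}$ is the locus where it is not injective. So $N_{D,J}$ is closed in $V_J$.

To see that $N_{D,J}$ is not everything for some $J$, we need one $P\in V_\infty$ whose $w(\gamma_P)$ satisfies no equation of degree $D$. One $P^\star$ will serve for all $D$.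

## 8. A Hamiltonian whose separatrix has algebraically independent coordinates

In Section 1 one loop around $x=1$ handled one function $\Phi_c$. For several functions the same loop shifts all of them at once, by a vector with no freedom; conjugating with loops around $0$ separates them.

**Lemma 8.** Let $b_1,\dots,b_r\in\mathbb C\setminus\mathbb Z$ be such that the numbers $\zeta_l=e^{2\pi ib_l}$ are pairwise distinct. Then the functions $\Phi_{b_l}(x)=\sum_{j\ge2}\frac{x^j}{j-b_l}$ are algebraically independent over $\mathbb C(x)$.

*Proof.* The series converge for $|x|<1$, so a polynomial relation between formal series is one between holomorphic functions on the unit disc. From $x\Phi_b'=b\Phi_b+\frac{x^2}{1-x}$, the function $\Phi_b$ continues along all paths in $\mathbb C\setminus\{0,1\}$ starting at $\frac12$. Take the principal branch of $x^b$ at $\frac12$; near $\frac12$, $\Phi_b=x^b\big(C+\int_{1/2}^x\frac{t^{1-b}}{1-t}dt\big)$, and the integrand has residue $-1$ at $t=1$. So a positive loop $\delta_1$ around $1$ gives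
$$\Phi_b\mapsto\Phi_b-2\pi i\,x^b,\qquad x^b\mapsto x^b,$$
and a positive loop $\delta_0$ around $0$ inside the unit disc gives
$$\Phi_b\mapsto\Phi_b,\qquad x^b\mapsto e^{2\pi ib}x^b.$$
Run first $\delta_0^{-N}$, then $\delta_1$, then $\delta_0^N$. The function $\Phi_b$ becomes successively $\Phi_b$, $\Phi_b-2\pi ix^b$, $\Phi_b-2\pi i\,e^{2\pi ibN}x^b$, while $x^b$ returns to itself. So simultaneously for all $l$
$$\Phi_{b_l}\mapsto\Phi_{b_l}-2\pi i\,\zeta_l^Nx^{b_l},\qquad x^{b_l}\mapsto x^{b_l}.$$
Let $F(x,\Phi_{b_1},\dots,\Phi_{b_r})=0$ with $F$ a polynomial. Continuing this relation repeatedly along these paths and their inverses, we get near $x=\frac12$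
$$F\big(x,\ \Phi_{b_1}-2\pi i\,a_1x^{b_1},\dots,\Phi_{b_r}-2\pi i\,a_rx^{b_r}\big)=0$$
for all $a$ in the subgroup of $\mathbb C^r$ generated by the vectors $(\zeta_l^N)_l$, $N\in\mathbb Z$. By Vandermonde the vectors with $N=0,\dots,r-1$ form a basis of $\mathbb C^r$, so this subgroup is Zariski dense. As $x^{b_l}\ne0$, $F(x,\cdot)\equiv0$ for all $x$ near $\frac12$, i.e. $F=0$. $\square$

**Proposition 9.** There is $P^\star\in V_\infty$ such that the $2n-2$ components of $w(\gamma_{P^\star}(s))$ are algebraically independent over $\mathbb C$.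

*Proof.* **Step 1: the polynomial.** Put $m=n-1\ge1$ and rename $(u_2,\dots,u_n)=(q_1,\dots,q_m)$, $(p_2,\dots,p_n)=(r_1,\dots,r_m)$. Choose $\alpha,\nu_2,\dots,\nu_m$ with $1,\alpha,\nu_2,\dots,\nu_m$ linearly independent over $\mathbb Q$. Put $\nu_1=\alpha-1$, let $\varepsilon\in\{0,1\}$, and
$$Q=\sum_{i=1}^m\nu_iq_ir_i,\quad T=q_1^2r_1+q_1^2\sum_{i=2}^m(q_i+r_i)+\tfrac\varepsilon3q_1^3,\quad P^\star=-u_1^{k-1}p_1+u_1^{k-2}Q+u_1^{k-3}T. \tag{9}$$
This is a polynomial because $k\ge3$. By Section 6, $P^\star\in V_0$ with $\lambda=-1$, $\mu=\nu_1$, and $\mu-\lambda=1+\nu_1=\alpha$, in agreement with the notation of Section 7. By (5), $\operatorname{spec}B=\{k,\ \alpha,\ 2-\alpha,\ 1\pm\nu_i\ (i\ge2)\}$. By the $\mathbb Q$-independence no $j\alpha$ with $j\ge2$ lies in it, so $P^\star\in V_\infty$.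

**Step 2: the equations.** On $u_1=1$ we have $\xi_{P^\star}u_1=\partial P^\star/\partial p_1=-1$. So on the coordinates $w$ the field $v$ is $E_w+X_{Q+T}$, with $E_w$ the Euler field in $w$. With $'=v$,
$$\begin{aligned}q_1'&=\alpha q_1+q_1^2,\\ q_i'&=(1+\nu_i)q_i+q_1^2,\qquad r_i'=(1-\nu_i)r_i-q_1^2\qquad(i\ge2),\\ r_1'&=(2-\alpha-2q_1)r_1-2q_1\sum_{i\ge2}(q_i+r_i)-\varepsilon q_1^2.\end{aligned} \tag{10}$$
For $n=2$, $\varepsilon=1$ this is (1). Along $\gamma$ we have $'=\alpha s\frac d{ds}=\alpha x\frac d{dx}$ with $x=s/\alpha$.

**Step 3: the components other than $r_1$.** As in Section 1, $q_1=\frac{\alpha x}{1-x}=s+\cdots$, $\alpha+q_1=\frac\alpha{1-x}$. For $i\ge2$ put $b_i^\pm=(1\pm\nu_i)/\alpha$. Since $q_1^2=\alpha^2\sum_{j\ge2}(j-1)x^j$ and the linear coefficients of $q_i,r_i$ vanish ($\gamma_1=e_2$), comparing coefficients in (10) gives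
$$q_i=\alpha\sum_{j\ge2}\frac{j-1}{j-b_i^+}x^j,\qquad r_i=-\alpha\sum_{j\ge2}\frac{j-1}{j-b_i^-}x^j.$$
As $\frac{j-1}{j-b}=1+\frac{b-1}{j-b}$, these equal $\pm\alpha(b_i^\pm-1)\Phi_{b_i^\pm}+$ (rational function of $x$). Here $b_i^\pm\ne1$, because $1\pm\nu_i\neq\alpha$.

**Step 4: the component $r_1$.** Put $\Psi=r_1q_1(\alpha+q_1)$. As in Section 1,
$$\Psi'=q_1(\alpha+q_1)\big[r_1'+(\alpha+2q_1)r_1\big]=2\Psi-q_1(\alpha+q_1)\Big(2q_1\sum_{i\ge2}(q_i+r_i)+\varepsilon q_1^2\Big).$$
Since $\alpha j\ne2$ for all integers $j\ge0$, an equation $\Psi'=2\Psi+(\text{given series})$ has exactly one power series solution. The equation is linear in $\varepsilon$, so $\Psi=\varepsilon\Psi_0+\Psi_1$ with $\Psi_1$ independent of $\varepsilon$ and $\alpha x\frac{d\Psi_0}{dx}=2\Psi_0-\frac{\alpha^4x^3}{(1-x)^4}$. The solution was found in Section 1: with $c=2/\alpha$, $\Psi_0=-\alpha^3\binom c3\Phi_c+$ (rational function of $x$), and $\binom c3\ne0$.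

**Step 5: independence.** The numbers $c,b_2^\pm,\dots,b_m^\pm$ are not integers, since $2$ and $1\pm\nu_i$ are not in $\mathbb Z\alpha$. No difference of two of them is an integer: $\alpha$ times such a difference is, up to sign, $1\pm\nu_i$, $2\nu_i$ or $\pm\nu_i\pm\nu_l$ $(i\ne l)$, and none of these is in $\mathbb Z\alpha$. By Lemma 8 the functions $\Phi_c,\Phi_{b_i^\pm}$ are algebraically independent over $\mathbb C(x)$. So the $q_i,r_i$ $(i\ge2)$ are algebraically independent over $\mathbb C(x)=\mathbb C(q_1)$, and $\Psi_0$ is transcendental over $K=\mathbb C(x,q_i,r_i:i\ge2)$. The field $K$ does not depend on $\varepsilon$. If $\Psi$ were algebraic over $K$ for both $\varepsilon=0$ and $\varepsilon=1$, so would be the difference $\Psi_0$. Hence for one of the two values of $\varepsilon$ the series $\Psi$, and therefore $r_1=\Psi/(q_1(\alpha+q_1))$, is transcendental over $K$. For this $\varepsilon$ all $2m=2n-2$ components are algebraically independent over $\mathbb C$. $\square$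

The polynomial $P^\star$ does not itself satisfy the conclusion of Theorem 1. Since $\xi_{P^\star}u_1=-u_1^{k-1}$, the hyperplane $\{u_1=0\}$ is invariant, and so is its intersection with $\{P^\star=0\}$ in $\bar X$. This intersection has dimension at least $2n-3\ge1$ and misses $[e]\in\{P^\star=0\}$. What we transfer from $P^\star$ to generic $P$ is the statement about one curve, not the absence of invariant subvarieties.

**The proper closed sets $N_D$.** Fix this $P^\star$. For each $D$ the kernels of $F\mapsto F(1,w(\gamma_{P^\star}))\bmod s^{J+1}$ on the finite-dimensional space $\mathbb C[u_1,w]_D$ decrease with $J$. Their intersection is $0$ by Proposition 9. So there is $J_D\geq 2$ with $P^\star\notin N_{D,J_D}$. Put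
$$N_D=\overline{N_{D,J_D}}\cup(V_0\setminus V_{J_D}),$$
closure in $V_0$. Both sets are closed in $V_0$ and do not contain $P^\star$, because $P^\star\in V_{J_D}$ and $\overline{N_{D,J_D}}\cap V_{J_D}=N_{D,J_D}$. So $N_D$ is a proper closed subset of $V_0$.

## 9. The countably many conditions on $P$

From now on "$P$ generic" means: $\bar Y$ is smooth, and $P$ lies outside the closures of all $N_c^\sharp$ $(c\in\mathbb Z^n\setminus0)$ and all $N_D^\sharp$ $(D\ge1)$. Smoothness excludes a proper closed set, and so does each other condition, by Lemma 7(i). Then $\bar Y$ is also irreducible, since two components of a hypersurface in $\mathbf P^{2n-1}$, $2n-1\ge3$, would meet in singular points of it. In Section 11, for Theorem 2 only, one more proper closed subset is removed.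

**Lemma 10.** Let $P$ be generic.

(a) At every $[x]\in\mathrm{Sing}(P)$ the numbers $\lambda,\mu_2,\dots,\mu_n$ are linearly independent over $\mathbb Q$. So $\lambda\ne0$ and the elements of $\operatorname{spec}B$ in (5) are nonzero and distinct.

(b) Let $[x]\in\mathrm{Sing}(P)$, let $\ell$ be an eigenline of $\tilde A$ at $[x]$, and let $g$, $P'=P\circ g$ be as in Lemma 7(ii). Then $P'\in V_\infty$, and no nonzero polynomial in $w$ vanishes on $w(\gamma_{P'})$.

*Proof.* At $[x]$ the map $\tilde A$ has an eigenline, as $\dim x^\perp/x=2n-2>0$. By Lemma 7(ii), $P'\in V_0$ lies outside all $N_c$ and $N_D$. The first property gives (a) for $P'$ at $[e]$. Since $\xi_{P'}=g^{-1}\circ\xi_P\circ g$, the numbers for $P$ at $[x]$ are the same up to a common nonzero factor (end of Section 4).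

For (b), the eigenvalue $\mu$ of $e_2$ is one of $\pm\mu_i$, and for $j\ge2$ the number $j\alpha=j\mu-j\lambda$ is not in the set (5), by (a): the elements of (5) have $\mu_i$-coefficients in $\{0,\pm1\}$. So $P'\in V_\infty$. A nonzero polynomial in $w$ of degree $\le D$, $D\ge1$, is $F(1,w)$ with $0\ne F\in\mathbb C[u_1,w]_D$. As $P'\in V_{J_D}\setminus N_{D,J_D}$, $F(1,w(\gamma_{P'}))\not\equiv0$ modulo $s^{J_D+1}$. $\square$

## 10. Proof of Theorem 1

Let $P$ be generic and $\bar Z\subset\bar Y$ tangent to $\rho_P$ with $\dim\bar Z>0$. Replace $\bar Z$ by a positive-dimensional irreducible component; it is invariant by Lemma 4. We show that this component is $\bar Y$, which proves the theorem. Let $d=\dim\bar Z\ge1$. By Proposition 6 there is $z=[x]\in\bar Z\cap\mathrm{Sing}(P)$. Choose $L$ with $L(x)=1$, let $v=v_L$, and let $\hat{\mathcal O}=\hat{\mathcal O}_{\bar Y,z}$ with maximal ideal $\mathfrak m$. By (3), $v$ acts on $\hat{\mathcal O}$.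

**Step 1: linear coordinates.** We put $v$ into linear form on $\bar Y$ (Poincaré's formal linearization theorem, in the case at hand). By Section 4 and Lemma 10(a), $\bar Y$ is smooth at $z$, and $v$ acts on $\mathfrak m/\mathfrak m^2$ with the distinct eigenvalues $-\lambda\pm\mu_i$. On $\mathfrak m^j/\mathfrak m^{j+1}=S^j(\mathfrak m/\mathfrak m^2)$ its eigenvalues are the sums of $j$ of these, with $\lambda$-coefficient $-j$. By $\mathbb Q$-independence, an eigenvalue $\theta$ on $\mathfrak m/\mathfrak m^2$ is not an eigenvalue on $\mathfrak m^j/\mathfrak m^{j+1}$ for $j\ge2$. So for each $N\ge2$ the generalized $\theta$-eigenspace in $\mathfrak m/\mathfrak m^N$ is one-dimensional and maps isomorphically to that in $\mathfrak m/\mathfrak m^2$. Passing to the limit, each eigenvector in $\mathfrak m/\mathfrak m^2$ lifts to an eigenvector of $v$ in $\mathfrak m$ with the same eigenvalue. The lifts are coordinates: $\hat{\mathcal O}=\mathbb C[[t_2,\dots,t_n,r_2,\dots,r_n]]$ with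
$$v=\sum_i\big((\mu_i-\lambda)t_i\partial_{t_i}+(-\mu_i-\lambda)r_i\partial_{r_i}\big).$$

**Step 2: the ideal of $\bar Z$ is generated by weight vectors.** Let $\hat I\subset\hat{\mathcal O}$ be generated by the ideal of $\bar Z$. It is $v$-stable, and $\hat{\mathcal O}/\hat I$ is the completion of $\mathcal O_{\bar Z,z}$, so it has dimension $d$. The monomial $t^mr^l$ is an eigenvector of $v$ of weight
$$\sum_i(m_i-l_i)\mu_i-(|m|+|l|)\lambda. \tag{11}$$
By $\mathbb Q$-independence the weight determines the degree $|m|+|l|$ and all the differences $m_i-l_i$. Let $f\in\hat I$, and let $f_\chi$ be its component of weight $\chi$, a homogeneous polynomial. On the finite-dimensional space $\hat{\mathcal O}/\mathfrak m^N$ the operator $v$ is diagonalizable (monomials form an eigenbasis) and the image of $\hat I$ is stable, so it contains the weight components of its elements. Thus $f_\chi\in\hat I+\mathfrak m^N$ for all $N$, and $f_\chi\in\hat I$ by Krull's theorem. Let $I_0\subset\mathbb C[t,r]$ be the ideal generated by all weight vectors in $\hat I$. Each $f\in\hat I$ is, modulo $\mathfrak m^N$,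 a finite sum of its weight components, which lie in $I_0$. So $\hat I\subset I_0\hat{\mathcal O}+\mathfrak m^N$ for all $N$, and again by Krull $\hat I=I_0\hat{\mathcal O}$.

**Step 3: a coordinate axis inside $\bar Z$.** We find a smooth formal invariant curve in $\bar Z$. The generators of $I_0$ are homogeneous, so $W=V(I_0)\subset\mathbb C^{2n-2}$ is a cone, nonempty since $\hat I\ne\hat{\mathcal O}$. If $W=\{0\}$, then $I_0$ would contain a power of $(t,r)$ and $\hat{\mathcal O}/\hat I$ would be finite-dimensional, contradicting $d\ge1$. So $\mathbf P(W)\ne\emptyset$. Since a weight determines the $m_i-l_i$, the weight vectors are eigenvectors of the torus $(s_2,\dots,s_n):t_i\mapsto s_it_i,\ r_i\mapsto s_i^{-1}r_i$. So $W$ is stable under this torus. By Borel's theorem $\mathbf P(W)$ contains a torus-fixed point, and, as the characters $s_i^{\pm1}$ are distinct, it is a coordinate point. (By hand: put $s_i=\tau^i$. The coordinates then have the pairwise distinct exponents $\pm i$. For $0\ne a\in W$ the limit of $[\tau\cdot a]$ for $\tau\to0$ is the coordinate point of the smallest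 exponent among the nonzero coordinates of $a$, and it lies in the closed set $\mathbf P(W)$.) So $W$ contains a coordinate axis. Since $\hat I=I_0\hat{\mathcal O}$, every element of $\hat I$ vanishes on the formal curve along this axis. This curve is smooth, its ideal is $v$-stable, and its tangent is an eigenvector of the linear part $\tilde A-\lambda$ on $T_z\bar Y=x^\perp/x$. So it is tangent to an eigenline $\ell$ of $\tilde A$.

**Step 4: this curve is the separatrix.** Take $g$ from Lemma 7(ii) for $([x],\ell)$ and replace $P,\bar Z,\bar Y,z,\ell$ by $P'=P\circ g$, $g^{-1}\bar Z$, $g^{-1}\bar Y$, $[e]$, $\ell_0$; the curve is transported by $g^{-1}$. Use now $L=u_1$ and $v=v_{u_1}$ for $P'$. Let $c(\sigma)$ be the curve in the coordinates $y$ of $S_{u_1}$. Since fields $v_L$ for different $L$ differ by units, by (4), it is still invariant: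
$$v\circ c=h(\sigma)\,c'(\sigma),\qquad h\in\mathbb C[[\sigma]],\quad h(0)=0,\quad c'(0)\in\mathbb C^*e_2.$$
Comparing linear terms, $Bc'(0)=h'(0)c'(0)$, so $h=\alpha\sigma+\cdots$ with $\alpha=\mu-\lambda\ne0$. There is $\varphi(s)=s+\cdots$ with $\alpha s\varphi'(s)=h(\varphi(s))$: order $j\ge2$ reads $(j-1)\alpha\varphi_j=$ (known). Then $\tilde c=c\circ\varphi$ satisfies
$$v\circ\tilde c=h(\varphi)\,c'(\varphi)=\alpha s\varphi'\,c'(\varphi)=\alpha s\,\tilde c'.$$
After rescaling $s$, $\tilde c'(0)=e_2$. By Lemma 10(b), $P'\in V_\infty$, so uniqueness in (8) gives $\tilde c=\gamma_{P'}$.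

**Step 5: the dimension of $\bar Z$.** All functions in the ideal of $\bar Z$ in the chart $S_{u_1}$ vanish on $\gamma_{P'}$. So restriction to $\gamma_{P'}$ gives a composite
$$\mathbb C[w]\to\mathbb C[\bar Z\cap S_{u_1}]\to\mathbb C[[s]],$$
which is injective by Lemma 10(b). Therefore $\mathbb C[w]$ embeds in $\mathbb C[\bar Z\cap S_{u_1}]$, and $\dim\bar Z\ge2n-2=\dim\bar Y$. As $\bar Y$ is irreducible, $\bar Z=\bar Y$. $\blacksquare$

## 11. Invariant subvarieties not contained in $\bar Y$: proof of Theorem 2, part 1

**Step 1: invariant lines.** We show that for generic $P$ no line of $\bar X$ outside $\bar Y$ is invariant. Let $\Pi\subset X$ be a plane with $\xi_P(\Pi)\subset\Pi$. If $\Pi$ is isotropic, then $dP|_{T\Pi}=\omega(\xi_P,\cdot)|_{T\Pi}=0$ along $\Pi$, so $P|_\Pi=0$ and $\bar\Pi\subset\bar Y$. Otherwise $\Pi$ is symplectic, and we have the count of Section 3: for $\Pi$ fixed, $k(2n-2)$ independent linear conditions, and a family of planes of dimension $2(2n-2)$. As $k>2$, the set of $P$ having an invariant symplectic plane is constructible of dimension less than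 $\dim\Sigma^k$. We remove its closure as well.

Let $P$ be generic. $\bar X$ and $\bar Y$ are tangent to $\rho_P$. Conversely let $\bar Z\subset\bar X$ be irreducible and tangent to $\rho_P$, hence invariant, with $d=\dim\bar Z\ge1$. If $\bar Z\subset\bar Y$, then $\bar Z=\bar Y$ by Theorem 1. Let $\bar Z\not\subset\bar Y$.

**Step 2: the case $d\ge2$.** $\bar Z\cap\bar Y$ is nonempty of pure dimension $d-1\ge1$. If $I$ is the ideal of $\bar Z$, then $I+(P)$ is $\xi_P$-stable, so the components of $\bar Z\cap\bar Y$ are invariant by Lemma 5, and equal $\bar Y$ by Theorem 1. Thus $d=2n-1$ and $\bar Z=\bar X$.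

**Step 3: the case $d=1$, where $\bar Z$ meets $\bar Y$.** Let $\nu:\tilde Z\to\bar Z$ be the normalization, of genus $\mathsf g$, and $\mathsf e=\deg\bar Z$. At a point of $\bar Z$ where $\rho_P$ is nonsingular, straighten a field representing $\rho_P$ to $\partial_t$. The germ of $\bar Z$ is invariant under the flow and one-dimensional, so it is the single leaf through the point; in particular it is smooth. If the point were in $\bar Y$, this leaf would lie in $\bar Y$, because $\bar Y$ is invariant; then $\bar Z\subset\bar Y$, a contradiction. So $\bar Z\cap\bar Y\subset\mathrm{Sing}(P)$. Since $\mathrm{Sing}(P)\subset\bar Y$,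
$$\bar Z\cap\bar Y=\bar Z\cap\mathrm{Sing}(P).$$

**Step 4: branches at singular points.** We show that along each branch of $\bar Z$ at $z=[x]\in\mathrm{Sing}(P)$ both the field and $P$ vanish to order exactly $1$. Choose $L$ with $L(x)=1$, and let $c(\sigma)=c_a\sigma^a+\cdots$ $(c_a\ne0)$ be a primitive (injective) parametrization of the branch in coordinates of $S_L$ centered at $x$. Write $v_L\circ c=h\,c'$. In a coordinate where $c$ has order $a$, $v_L\circ c$ has order $\ge a$ and $c'$ has order $a-1$. So $h$ is holomorphic and $h=\kappa\sigma+\cdots$. The coefficient of $\sigma^a$ gives $Bc_a=a\kappa\,c_a$, and $\kappa\ne0$ because $B$ is invertible by Lemma 10(a). We may reparametrize so that $h=\kappa\sigma$: since $\frac{\kappa}{h(\sigma)}=\frac1\sigma+(\text{holomorphic})$, the new parameter $\sigma e^{\psi(\sigma)}$ does this, with $\psi$ holomorphic, $\psi'=\frac\kappa h-\frac1\sigma$.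

By (3) and $\xi_PP=0$, $v_LP=-k(\xi_PL)P$ on $S_L$, and $(\xi_PL)(x)=\lambda$. Let $j$ be the order of $P\circ c$, finite since $\bar Z\not\subset\bar Y$. Comparing leading terms in $\kappa\sigma\frac d{d\sigma}(P\circ c)=-k\big((\xi_PL)\circ c\big)(P\circ c)$ gives $j\kappa=-k\lambda$. Hence $a\kappa=-\frac ajk\lambda$ belongs to $\operatorname{spec}B$. By (5) and Lemma 10(a) a rational multiple of $\lambda$ in $\operatorname{spec}B$ must be $-k\lambda$. So $a\kappa=-k\lambda$ and $a=j$.

For $i>a$ the coefficient $c_i$ satisfies $(i\kappa-B)c_i=$ (a polynomial in lower coefficients, each monomial having indices summing to $i$). Here $i\kappa=-\frac iak\lambda\notin\operatorname{spec}B$, so $c_i$ is determined. By induction $c_i=0$ unless $a\mid i$: if $a\nmid i$, a sum of multiples of $a$ is never $i$, so the right side vanishes. So $c$ is a series in $\sigma^a$, and injectivity gives $a=1=j$. Thus $h$ and $P\circ c$ have simple zeros.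

**Step 5: degrees.** We compare the two sections. By (4) the expressions $v_L\otimes L^{k-2}$ glue to a section of $T\tilde Z\otimes\nu^*\mathcal O(k-2)$, given locally by $h\,\partial_\sigma$; and $P$ is a section of $\nu^*\mathcal O(k)$. By Steps 3 and 4 both vanish exactly, and simply, at the branches over $\mathrm{Sing}(P)$. Hence
$$2-2\mathsf g+(k-2)\mathsf e=k\,\mathsf e,\qquad\text{that is,}\qquad1-\mathsf g=\mathsf e.$$
As $\mathsf e\ge1$, $\mathsf g=0$ and $\mathsf e=1$. So $\bar Z$ is an invariant line not contained in $\bar Y$, which Step 1 excludes. $\blacksquare$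

## 12. Energy levels and trajectories in $X$: proof of Theorem 2, parts 2 and 3

**Step 1: the listed sets.** $\{0\}$, the lines $\mathbb Cx$ with $[x]\in\mathrm{Sing}(P)$, the level sets of $P$, and $X$ are invariant. For the irreducibility of $\{P=c\}$, recall that $P$ is irreducible since $\bar Y$ is smooth and irreducible. For $c\ne0$, if $P-c=FH$, then $P$ is the product of the top-degree forms of $F$ and $H$, so one of these is constant, and so is that factor.

**Step 2: possible dimensions.** Let $W\subset X$ be irreducible and closed, with prime ideal $I$, $\xi_PI\subset I$, $\delta=\dim W$. We degenerate $W$ to a cone. Let $\mathrm{in}(I)$ be the ideal of top-degree forms of elements of $I$. It is homogeneous. It is $\xi_P$-stable: $\xi_P$ raises degrees by $k-2$, so for $f\in I$ with top form $f_{top}$ the polynomial $\xi_Pf_{top}$ is $0$ or the top form of $\xi_Pf\in I$. Counting dimensions in degrees $\le D$ for all $D$, $\Sigma/I$ and $\Sigma/\mathrm{in}(I)$ have the same Hilbert function, so $\dim\Sigma/\mathrm{in}(I)=\delta$. By Lemma 5, $V(\mathrm{in}(I))$ has an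 irreducible conic invariant component of dimension $\delta$. If $\delta\ge2$, its projectivization has positive dimension, and part 1 gives $\delta\in\{2n-1,2n\}$.

**Step 3: the cases.**

* $\delta=0$: $W$ is a point where $\xi_P=0$, that is, $dP=0$. As $\bar Y$ is smooth, $W=\{0\}$.
* $\delta=1$: the ideal generated by the homogeneous elements of $I$ is $\xi_P$-stable, and it is the ideal of $\overline{\mathbb C^*W}$ (a polynomial vanishes on $\mathbb C^*W$ iff all its homogeneous components lie in $I$). This cone is irreducible of dimension at most $2$. If the dimension were $2$, its projectivization would be an invariant curve, which part 1 excludes, since $\bar Y$ and $\bar X$ have dimension at least $2$. So the dimension is $1$, and $W=\overline{\mathbb C^*W}=\mathbb Cx$ with $[x]\in\mathrm{Sing}(P)$.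
* $\delta=2n-1$: let $x_0\in W$ and $c=P(x_0)$. If $W\not\subset\{P=c\}$, then the components of the nonempty set $W\cap\{P=c\}$ have dimension $2n-2\ge2$. They are invariant by Lemma 5, since $I+(P-c)$ is stable. This contradicts Step 2. So $W\subset\{P=c\}$, and $W=\{P=c\}$.
* $\delta=2n$: $W=X$.

This proves part 2.

**Step 4: trajectories.** The ideal of polynomials vanishing on a trajectory is prime, because the holomorphic functions on a connected domain form an integral domain, and it is $\xi_P$-stable. So the Zariski closure of a trajectory is in the list of part 2, and it is contained in a level set of $P$. By Proposition 6 applied to $\bar X$, $\mathrm{Sing}(P)\ne\emptyset$; so the trajectory $\{0\}$ is contained in a line $\mathbb Cx$ with $[x]\in\mathrm{Sing}(P)$. If a trajectory is contained in no such line, its closure is therefore neither $\{0\}$ nor one of these lines, and it is not $X$. Hence it is $\{P=c\}$, which proves part 3. $\blacksquare$
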